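# Eleven necks between four planes: an embedded minimal surface with a flat end of order two

## 1. Eleven points in equilibrium and four rational functions

Take three finite sets of points in $\mathbb C$, called layers. Layer $k$ consists of points $p_{k,i}$, $i\in I_k$, with
$$n_1=7,\qquad n_2=3,\qquad n_3=1 .$$
Put $f_0=f_4=0$, $f_1=f_2=1$, $f_3=x$ with $x>0$ real. Each point of layer $k$ gets the weight $c_k=f_k/n_k$, so $(c_1,c_2,c_3)=(\frac17,\frac13,x)$. The force on $p_{k,i}$ is
$$F_{k,i}=\sum_{j\ne i}\frac{2c_k^2}{p_{k,i}-p_{k,j}}-\sum_{l=k\pm1}\sum_j\frac{c_kc_l}{p_{k,i}-p_{l,j}} .\tag{1}$$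
Layers 1 and 3 do not interact. We only require that points of the same layer, and points of adjacent layers, are distinct. The configuration is *balanced* if all $F_{k,i}$ vanish. Let $G_k$ be the barycenter of layer $k$.

Now take four copies $\hat{\mathbb C}_1,\dots,\hat{\mathbb C}_4$ of the Riemann sphere and put layers $k-1$ and $k$ on the $k$-th one, as the poles of
$$g_k(z)=-\sum_i\frac{c_k}{z-p_{k,i}}+\sum_i\frac{c_{k-1}}{z-p_{k-1,i}} .$$
At infinity,
$$g_k=\frac{f_{k-1}-f_k}{z}+\frac{f_{k-1}G_{k-1}-f_kG_k}{z^2}+O(z^{-3}).$$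
On the second sphere $f_1=f_2$, so the first coefficient is $0$ and the second is $G_1-G_2$. If $G_1\neq G_2$, then $g_2$ has a zero of order exactly two at infinity.

These data are the blueprint of a minimal surface made of four nearly horizontal planes joined by $7$, $3$ and $1$ catenoidal necks located at the points of layers $1,2,3$. On the $k$-th plane the Gauss map will be $tg_k$ or $-1/(tg_k)$ with a small parameter $t$. The number $f_{k-1}-f_k$ will be the logarithmic growth of the $k$-th end, and the double zero of $g_2$ will be the local degree of the Gauss map at the second end.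

The question comes from the preprint "Complete Embedded Minimal Surfaces of Finite Total Curvature", which records that on all known embedded examples flat ends of order two do not occur, and that it is not known if they can occur. We recall the terms. Let $S\subset\mathbb R^3$ be a connected, nonplanar, complete, embedded minimal surface of finite total curvature. Then $S$ is conformally a compact Riemann surface $\overline M$ minus finitely many punctures, the ends. The ends are parallel, and we rotate $S$ so that they are vertical, that is, with vertical limiting normal. Each end is a graph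
$$x_3=\alpha\log r+\beta+O(r^{-1}),\qquad r=\sqrt{x_1^2+x_2^2}$$
over the complement of a compact set of the horizontal plane. The end is a *catenoid end* if its logarithmic growth $\alpha$ is nonzero, and a *flat end* if $\alpha=0$. The Gauss map $g$ (stereographic projection of the unit normal) extends meromorphically to $\overline M$, with value $0$ or $\infty$ at each end. The *order* of an end is the local degree of $g$ at the puncture. Catenoid ends have order $1$; flat ends have order at least $2$. *Does such a surface exist with a flat end of order exactly two?*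

**Theorem.** There is $t_0>0$ and, for each $0<t<t_0$, a connected complete embedded minimal surface $M_t\subset\mathbb R^3$ of finite total curvature, of genus $8$, with four ends of logarithmic growths $-1,\ 0,\ 1-x_t,\ x_t$ (listed by increasing height), where $x_t\to\frac{11}{21}$ as $t\to0$. The end of growth $0$ is flat, and the Gauss map has local degree exactly $2$ there. The family contains infinitely many similarity classes.

So the answer is yes. The proof is a self-contained desingularization by opening nodes, in the spirit of M. Traizet (J. Differential Geom. 60 (2002), 103–153).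

## 2. Weierstrass data, the order of an end, and one opened node

**Weierstrass representation.** Let $g$ be meromorphic and $\eta$ a holomorphic 1-form on a Riemann surface $M$, with $g\eta$ and $g^{-1}\eta$ holomorphic. Put
$$\Psi=\mathrm{Re}\int\Big(\tfrac12(g^{-1}-g),\ \tfrac i2(g^{-1}+g),\ 1\Big)\eta .$$
If $\Psi$ is single-valued and $\frac12(|g|+|g|^{-1})|\eta|$ vanishes nowhere, then $\Psi$ is a conformal minimal immersion with Gauss map $g$ and this induced metric. The total curvature is $-4\pi\deg g$ when $g$ extends to a compact surface. With $A=\int g^{-1}\eta$ and $B=\int g\eta$ we have $x_1=\frac12\mathrm{Re}(A-B)$ and $x_2=-\frac12\mathrm{Im}(A+B)$, hence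
$$x_1-ix_2=\tfrac12\Big(\int g^{-1}\eta-\overline{\int g\eta}\Big),\qquad x_3=\mathrm{Re}\int\eta .$$

**Example (order of an end).** Suppose that at a puncture $\zeta=0$ the metric is comparable to $|d\zeta|/|\zeta|^2$ and $g$ has a pole of order $m$. Then $\eta$ has order $m-2$. For $m=1$, $\eta$ has a simple pole and $x_3$ a logarithm. For $m=2$, $\eta$ is holomorphic and nonzero. The model of the latter is $g=\zeta^{-2}$, $\eta=d\zeta$. There
$$x_1-ix_2=\tfrac12\Big(\tfrac{\zeta^3}3+\overline{\zeta^{-1}}\Big),\qquad x_3=\mathrm{Re}\,\zeta ,$$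
a single-valued end with $|x_1+ix_2|\sim\frac1{2|\zeta|}$ and $x_3\to0$ exactly at the rate $1/r$. So we want a point where $g$ has a double pole and $\eta$ is holomorphic and not zero.

**Example (opening one node).** Take two spheres with coordinates $v$ and $w$, and functions $g_1=-1/v$, $g_2=1/w$. Glue them by $vw=t^2$, $t>0$. Put $g=tg_1$ on the first sphere and $g=-1/(tg_2)$ on the second. These agree, as $-t/v=-w/t$. Put $\eta=-dv/v=dw/w$. Then $g^{-1}\eta=dv/t$ and $g\eta=t\,dv/v^2$, so with $\zeta=v/t$
$$2(x_1-ix_2)=\zeta+1/\bar\zeta,\qquad x_3=-\log|\zeta| .$$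
Hence $r=\frac12(|\zeta|+|\zeta|^{-1})=\cosh x_3$: for every $t$ this is the catenoid, with growths $\mp1$. The waist is $|v|=|w|=t$. The two regions $|v|\approx1$ and $|w|\approx1$ differ in height by about $2\log\frac1t$, and $2t(x_1-ix_2)=v+t^2/\bar v$ is close to $v$ away from the waist. Note that the second sphere is seen through $2t(x_1+ix_2)$, because $2t(x_1+ix_2)=w+t^2/\bar w$. This is why complex conjugation will appear on every second sphere.

We also use: a meromorphic form on a compact surface of genus $\mathsf g$ has $2\mathsf g-2$ more zeros than poles; the implicit function theorem; and the fact that a proper injective immersion is an embedding.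

## 3. Moments of the forces, three planes, and the numbers 7, 3, 1

Formula (1) makes sense for any number $N$ of layers, with sizes $n_k$, weights $c_k=f_k/n_k$, and $f_0=f_{N+1}=0$. Three identities hold for every configuration. Pair the two terms belonging to each pair of points. In $\sum F$ they cancel. In $\sum pF$ a pair in layer $k$ contributes $2c_k^2$ and a pair in layers $k,k+1$ contributes $-c_kc_{k+1}$. In $\sum p^2F$ the same numbers appear multiplied by the sum of the two points. Since $c_k^2n_k(n_k-1)=f_k^2(1-\frac1{n_k})$ and $2c_k^2(n_k-1)n_kG_k=G_kf_k(2f_k-2c_k)$, we get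
$$\sum_{k,i}F_{k,i}=0,\tag{2}$$
$$\sum_{k,i}p_{k,i}F_{k,i}=\sum_kf_k^2\Big(1-\frac1{n_k}\Big)-\sum_kf_kf_{k+1},\tag{3}$$
$$\sum_{k,i}p_{k,i}^2F_{k,i}=\sum_kG_kf_k\,(2f_k-2c_k-f_{k-1}-f_{k+1}).\tag{4}$$

**Three planes.** The first thing to try is three planes ($N=2$) with a flat middle end: $f_1=f_2=1$. By (3), a balanced configuration has $1-\frac1{n_1}-\frac1{n_2}=0$, so $n_1=n_2=2$. Let $P=Z^2+uZ+v$ and $Q=Z^2+B$ (so $G_2=0$) have the points of layers 1 and 2 as roots. At a root $p$ of $P$ with other root $p'$, $4F_{1}=\frac2{p-p'}-\frac{Q'}Q(p)=\frac{P''}{P'}(p)-\frac{Q'}{Q}(p)$. So $F_1=0$ iff $P$ divides $2Q-P'Q'$, a polynomial with leading term $-2Z^2$. That means $2P+2Q=P'Q'$, which is symmetric in $P,Q$, so it also gives $F_2=0$. Expanding, $4Z^2+2uZ+2(v+B)=4Z^2+2uZ$, i.e. $v=-B$ and $u$ is arbitrary. For instance $Q=Z^2-1$, $P=Z^2+Z+1$ is balanced with $G_1=-\frac12\ne G_2=0$. So balanced configurations with $G_1\neq G_2$ exist. But every one of them can be moved through balanced configurations by changing $u$ while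 $Q$ stays fixed, which is not a similarity. The plan is to start at a balanced configuration and perturb with the implicit function theorem, the unknowns being the points modulo similarity and one growth $x$. Here the differential of the forces kills the direction $u$, so the theorem does not apply. Freeing the growth does not help: with $f_2=x$, (3) equals $\frac12(1-x)^2$, whose derivative at $x=1$ is $0$. This is where three planes stop, for this method. We need a balanced configuration that is rigid modulo similarity, and a growth $x$ that enters (3) with nonzero derivative.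

**Four planes with $n_3=1$.** Take $f=(1,1,x)$ and sizes $n_1,n_2,1$. Balance and (3) give $x=1-\frac1{n_1}-\frac1{n_2}$, and (3) is affine in $x$ with slope $-1$. The ends will have growths $-1,0,1-x,x$. We want them strictly increasing, to keep the planes apart, so $\frac12<x<1$. Normalize $G_2=0$ and let $Q$ be the monic polynomial of layer 2. The force on the single point of layer 3 is $F_3=-xc_2\,Q'(p_3)/Q(p_3)$, so $Q'(p_3)=0$.

* $n_2=1$ is impossible, since $Q'=1$.
* $n_2=2$ gives $p_3=G_2=0$. Then (4) reads $(1-\frac2{n_1})G_1=0$, so $G_1=0=G_2$ unless $n_1=2$; and $n_1=2$ gives $x=0$. So order two is not obtained.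
* $n_2=3$: the condition $x>\frac12$ reads $\frac1{n_1}<\frac16$, so $n_1\ge7$.

We take $n_1=7$, $n_2=3$. Then (3) and, at $x=\frac{11}{21}$, (4) become
$$\sum pF=\tfrac67+\tfrac23-1-x=\tfrac{11}{21}-x,\qquad \sum p^2F=\tfrac1{21}(15G_1-4G_2-11G_3)\ \text{ at }x=\tfrac{11}{21}.\tag{5}$$
If $G_2=0$ and $G_3=p_{3,1}\neq0$, scaled to $1$, then $G_1=\frac{11}{15}\ne G_2$. So the order-two condition is forced by the second moment.

## 4. The balanced configuration and its rigidity

**Proposition 1.** For $x=x^0:=\frac{11}{21}$ there is a configuration with $F=0$, $p_{3,1}=1$, $G_2=0$, $G_1=\frac{11}{15}$, each layer invariant under complex conjugation, such that the complex kernel of $\partial F/\partial p$ is spanned by the translation $(1)$ and the scaling $(p_{k,i})$.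

**Step 1: turn the forces into a polynomial identity.** Let $Q=Z^3+AZ+B$ and $P=\sum_{m=0}^7P_mZ^m$, $P_7=1$, be the monic polynomials of layers 2 and 1. As above, $F_3=0$ iff $Q'(1)=3+A=0$, i.e. $A=-3$, provided $Q(1)\ne0$. At a simple root $p_i$ of $P$ write $P=(Z-p_i)R$. Then $P'(p_i)=R(p_i)$ and $P''(p_i)=2R'(p_i)$, so $\sum_{j\ne i}(p_i-p_j)^{-1}=\frac{R'}{R}(p_i)=\frac{P''}{2P'}(p_i)$. Hence
$$147\,F_{1,i}=\Big(3\frac{P''}{P'}-7\frac{Q'}{Q}\Big)(p_{1,i}).$$
So if the roots of $P$ are simple and are not roots of $Q$, then $F_1=0$ iff $P$ divides $3P''Q-7P'Q'$. The leading term of this polynomial is $(126-147)Z^8=-21Z^8$, so the condition is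
$$3QP''-7Q'P'+(21Z+e)P=0\quad\text{for some constant }e.\tag{6}$$

**Step 2: solve (6) by recursion.** Collect the coefficient of $Z^{m+1}$ in (6). The factor of $P_m$ is $3m(m-1)-21m+21=3(m-1)(m-7)$, that of $P_{m+2}$ is $A(m+2)(3(m+1)-7)$, and so on. So (6) is equivalent to, for $-1\le m\le6$ (with $P_{-1}=P_8=P_9=0$; the coefficient of $Z^8$ vanishes),
$$3(m-1)(m-7)P_m+eP_{m+1}+A(m+2)(3m-4)P_{m+2}+3B(m+3)(m+2)P_{m+3}=0.\tag{7}$$
Take $A=-3$ and $P_6=-7\cdot\frac{11}{15}=-\frac{77}{15}$, i.e. $G_1=\frac{11}{15}$.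

* $m=6$: $e=15P_6=-77$.
* $m=5$: $24P_5=eP_6+77A=\frac{5929}{15}-231=\frac{2464}{15}$, so $P_5=\frac{308}{45}$.
* $m=4$: $27P_4=eP_5+48AP_6+126B=\frac{9548}{45}+126B$, so $P_4=\frac{9548}{1215}+\frac{14}3B$.
* $m=3$: $24P_3=eP_4+25AP_5+90BP_6=-\frac{1358896}{1215}-\frac{2464}3B$, so $P_3=-\frac{169862}{3645}-\frac{308}9B$.
* $m=2$: $15P_2=eP_3+8AP_4+60BP_5=\frac{12391918}{3645}+\frac{26404}{9}B$, so $P_2=\frac{12391918}{54675}+\frac{26404}{135}B$.
* $m=1$: the coefficient of $P_1$ is $0$, and we get a condition on $B$: $-77P_2+9P_3+36BP_4=0$, that is $168B^2-\frac{2036496}{135}B-\frac{977109056}{54675}=0$. With $y=405B$, after multiplication by $\frac{405^2}{168}$, it reads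
$$y^2-36366\,y-17448376=0.\tag{8}$$
* $m=0$ and $m=-1$: $21P_0-77P_1=-24P_2-18BP_3$ and $-77P_0+21P_1=-6BP_2$. The determinant is $441-5929\neq0$, so $P_0,P_1$ are determined.

The constant term of (8) is negative, so (8) has two distinct real roots. Choose one. Thus $P,Q$ are real and satisfy (6).

**Step 3: check that the points are distinct.** At $y=810$ and $y=-810$ the left side of (8) is $-46248736$ and $12664184$, so $B\neq\pm2$. The discriminant of $Q=Z^3-3Z+B$ is $27(4-B^2)\ne0$, so $Q$ has simple roots, and $Q(1)=B-2\ne0$. If $P$ had a multiple root where $Q\ne0$, then $P$ and $P'$ would vanish at a regular point of the linear second-order equation (6), so $P\equiv0$, absurd. If $P$ vanished to order $\mu\ge1$ at a root $\zeta$ of $Q$, the coefficient of $(Z-\zeta)^{\mu-1}$ in (6) would be a nonzero multiple of $Q'(\zeta)\bigl(3\mu(\mu-1)-7\mu\bigr)=Q'(\zeta)\,\mu(3\mu-10)\ne0$, a contradiction. So $P$ has seven simple roots, none of them a root of $Q$. Hence $F_1=0$ and $F_3=0$. The layers are conjugation invariant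 because $P$ and $Q$ are real and $p_{3,1}=1$.

**Step 4: layer 2 is balanced for free.** With $F_1=F_3=0$, the identities (2) and (5), at $x=\frac{11}{21}$ and $15G_1-4G_2-11G_3=11-0-11=0$, give $\sum_jF_{2,j}=\sum_jq_jF_{2,j}=\sum_jq_j^2F_{2,j}=0$ for the three distinct roots $q_j$ of $Q$. The Vandermonde determinant gives $F_2=0$.

**Step 5: rigidity.** Since $F$ is translation invariant and homogeneous of degree $-1$, translation and scaling are in the kernel at a zero of $F$. Let $\delta p$ be in the kernel. Subtract a multiple of the translation to get $\delta G_2=0$. Then subtract a multiple of the scaling vector, which has $G_2=0$ and $p_{3,1}=1$, to get also $\delta p_{3,1}=0$. We must show $\delta p=0$.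

Work over the dual numbers $\mathbb C[\omega]/\omega^2$, where a polynomial satisfies $f(z+\omega\,\delta z)=f(z)+\omega f'(z)\,\delta z$, and $a+\omega b$ is a unit iff $a\ne0$. The perturbed configuration $p+\omega\,\delta p$ satisfies $F=0$ over this ring. Step 1 still applies: the perturbed $P$ and $Q$ are monic, $Q$ has no $Z^2$ term, and the denominators are units. The remainder of $3P''Q-7P'Q'$ modulo $P$ has degree $\le6$ and vanishes at seven points whose mutual differences are units. By Vandermonde, whose determinant is a unit, it is $0$. Hence (6) holds for some $e$ in the ring. Then: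

* $F_3=0$ gives $Q'(1)=0$, i.e. $A=-3$;
* (5) gives $15G_1=11$, so $P_6=-\frac{77}{15}$ and $e=-77$;
* the recursion of Step 2 has unit leading coefficients $24,27,24,15$, so $B$ satisfies (8). As the root is simple, $\delta B=0$;
* hence $P_5,\dots,P_2$ are unperturbed, and so are $P_1,P_0$ by the invertible $2\times2$ system.

So $P$ and $Q$ are unperturbed, and $0=P(p_{1,i}+\omega\,\delta p_{1,i})=\omega P'(p_{1,i})\,\delta p_{1,i}$ with $P'(p_{1,i})\ne0$; likewise for $Q$. Hence $\delta p=0$. $\square$

Fix this configuration from now on; its points are denoted $p_{k,i}$. Let $i\mapsto\bar i$ be the involution of $I_k$ with $p_{k,\bar i}=\overline{p_{k,i}}$. Every layer has an odd number of points, so it contains a real one; fix $i_0=i_0(k)$ with $p_{k,i_0}$ real.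

## 5. Four spheres glued at eleven nodes

**Parameters.** We let positions and weights on the two sides of each node vary independently: $X=(a_{k,i},b_{k,i},\alpha_{k,i},\beta_{k,i},\gamma_{k,i})$, $k=1,2,3$, near $X^0$ given by
$$a^0_{k,i}=p_{k,i}\ (k\text{ odd}),\quad a^0_{k,i}=\overline{p_{k,i}}\ (k\text{ even}),\quad b^0_{k,i}=\overline{a^0_{k,i}},\quad \alpha^0=\beta^0=\gamma^0=c_k,$$
with $c_3=x^0$. On $\hat{\mathbb C}_k$, $1\le k\le4$, put
$$g_k=-\sum_i\frac{\alpha_{k,i}}{z-a_{k,i}}+\sum_i\frac{\beta_{k-1,i}}{z-b_{k-1,i}},\qquad \eta_k^0=-\sum_i\frac{\gamma_{k,i}\,dz}{z-a_{k,i}}+\sum_i\frac{\gamma_{k-1,i}\,dz}{z-b_{k-1,i}},\tag{9}$$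
where sums over layers $0$ and $4$ are empty. So node $(k,i)$ joins $a_{k,i}\in\hat{\mathbb C}_k$ to $b_{k,i}\in\hat{\mathbb C}_{k+1}$. At $X^0$ the nodes on each sphere are distinct, since they come from one or two adjacent layers. As the layers are conjugation invariant, $g_k|_{X^0}$ is the function of Section 1.

**Coordinates at the nodes.** Near $a_{k,i}$ use $v_{k,i}=-1/g_k$, and near $b_{k,i}$ use $w_{k,i}=1/g_{k+1}$. Both vanish to first order at the node. A *node-end* $\nu$ is some $a_{k,i}$ or $b_{k,i}$; write $v_\nu$ for its coordinate and $\nu'$ for its partner. Fix $r>0$ such that, for $X$ near $X^0$, each $v_\nu$ is a coordinate on a neighborhood of a disc $\{|v_\nu|\le4r\}$ around the node-end, these discs are disjoint, and $z=z_\nu(v,X)$ is holomorphic in $(v,X)$. These discs contain no zero of $g_k$. For $\rho\le4r$, $|g_k|\le1/\rho$ outside the discs $|v_\nu|<\rho$: equality of moduli holds on the boundary, $g_k$ is holomorphic outside (also at $\infty$), and the maximum principle applies.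

**Gluing.** For small $s\ne0$ remove $\{|v_\nu|\le|s|/2r\}$ at each node-end and identify the annuli $|s|/2r<|v|<2r$ and $|s|/2r<|w|<2r$ at each node by $vw=s$. Four spheres and eleven handles give a connected compact surface of genus $11-4+1=8$. For $s=t^2$, $t>0$, call it $\Sigma$, and put
$$g=t\,g_k\ (k\text{ odd}),\qquad g=-\frac1{t\,g_k}\ (k\text{ even}).\tag{10}$$
At a node with $k$ odd this is $-t/v$ on one side and $-w/t$ on the other; with $k$ even it is $v/t$ and $t/w$. Since $vw=t^2$ these agree, so $g$ is a meromorphic function on $\Sigma$. The choice $v=-1/g_k$, $w=1/g_{k+1}$ was made for this.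

Let $q=\frac32r$, $U_k=\hat{\mathbb C}_k\setminus\bigcup\{|v_\nu|\le r\}$ and $W_k=\hat{\mathbb C}_k\setminus\bigcup\{|v_\nu|<q\}\subset U_k$.

## 6. The height differential on the glued surface

**Lemma 1.** For $(s,X)$ near $(0,X^0)$ (complex) there is a meromorphic form $\eta$ on the glued surface, holomorphic except at the points $\infty_k$, such that:

* on $U_k$: $\eta=\eta^0_k+\vartheta_k$ with $\vartheta_k$ holomorphic in $U_k\cup\{\infty_k\}$ and depending holomorphically on $(s,X)$; uniformly on $W_k$, $\vartheta_k=O(s)\,dz$, and $\vartheta_k=O(s)z^{-2}dz$ near $\infty$;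
* in each neck,
$$\eta=-\gamma\frac{dv}v+\phi_a(v)\,dv+\phi_b(w)\,dw,\qquad w=s/v,\tag{11}$$
with $\phi_a,\phi_b$ bounded holomorphic in the discs of radius $2r$, depending holomorphically on $(s,X)$ in the sup norm.

The forms $\eta_k^0$ do not match across the necks. We correct them by what leaks through each neck and sum the corrections by a fixed-point equation.

**Step 1: the leak through a neck.** Let $\mathcal B$ be the Banach space of tuples $\phi=(\phi_\nu)$ of bounded holomorphic functions on $\{|v|<2r\}$. For $|s|<r^2$ put $f_\nu(v)=-sv^{-2}\phi_{\nu'}(s/v)$, so that $f_\nu dv=\phi_{\nu'}(w)\,dw$ with $w=s/v$. For $|v|\ge r$ we have $|s/v|<r$ and $|f_\nu|\le|s|r^{-2}\|\phi\|$. Split this form by Cauchy's formula: define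
$$\theta_\nu=-\frac{dz}{2\pi i}\oint_{|v_\nu(\zeta)|=r}\frac{f_\nu\,dv_\nu(\zeta)}{\zeta-z},\qquad \kappa_\nu=\frac{dz}{2\pi i}\oint_{|v_\nu(\zeta)|=4r}\frac{f_\nu\,dv_\nu(\zeta)}{\zeta-z}.$$
The form $\theta_\nu$ is holomorphic outside $\{|v_\nu|\le r\}$. At infinity its $dz/z$ coefficient is a multiple of $\oint f_\nu dv$, which up to sign is $\oint\phi_{\nu'}dw=0$; so $\theta_\nu=O(z^{-2})dz$ is holomorphic there too. The form $\kappa_\nu$ is holomorphic in $|v_\nu|<4r$, and $f_\nu dv_\nu=\theta_\nu+\kappa_\nu$ on $r<|v_\nu|<4r$.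

**Step 2: the fixed-point equation.** On $|v_\mu|<2r$ put
$$(T\phi)_\mu\,dv_\mu=\sum_{\nu\ne\mu}\theta_\nu-\kappa_\mu$$
(sum over the other node-ends on the same sphere), and $\phi^0_\mu dv_\mu=\eta_k^0\pm\gamma\,dv_\mu/v_\mu$, with $+$ at $a$ and $-$ at $b$, which is holomorphic. The disc $|v_\mu|<2r$ stays at a positive distance from the contours $|v_\nu|=r$, $\nu\ne\mu$, and $|v_\mu|=4r$, so $\|T\|=O(s)$. Parametrizing the contours by $\zeta=z_\nu(v,X)$ shows that $(T\phi)_\mu(v)$ is holomorphic in $(s,X,v)$, and it is bounded by a constant times $\|\phi\|$. By Cauchy's estimates in $(s,X)$, the coefficients of the power series of $T\phi$ in $(s,X)$ are bounded by geometrically decreasing constants times $\|\phi\|$. Hence $T$ is holomorphic in $(s,X)$ in operator norm. The same argument shows $\phi^0$ is holomorphic in $X$ in sup norm. So for small $s$ the equation $\phi=\phi^0+T\phi$ has the unique solution $\phi=(1-T)^{-1}\phi^0$, and it is holomorphic in $(s,X)$.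

**Step 3: the pieces fit.** On $U_k$ put $\eta=\eta_k^0+\sum_\nu\theta_\nu$, and in the necks define $\eta$ by (11). For $r<|v_\mu|<2r$ the first definition gives
$$\mp\gamma\frac{dv_\mu}{v_\mu}+\phi^0_\mu dv_\mu+(T\phi)_\mu dv_\mu+\kappa_\mu+\theta_\mu=\mp\gamma\frac{dv_\mu}{v_\mu}+\phi_\mu\,dv_\mu+\phi_{\mu'}(w)\,dw .$$
This is (11), which is symmetric in the two sides because $dv/v=-dw/w$. So $\eta$ is well defined. The estimates on $\vartheta_k=\sum_\nu\theta_\nu$ hold because $W_k$ is at a positive distance from the contours $|v_\nu|=r$ and $f_\nu=O(s)$ there. $\square$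

At $s=0$: $T=0$, $\vartheta_k=0$, $\phi=\phi^0$, i.e. $\eta=\eta^0_k$ on each sphere.

**Symmetry.** From now on $s=t^2$ is real and $X$ is *symmetric*: $a_{k,\bar i}=\overline{a_{k,i}}$, likewise $b,\alpha,\beta$; and $\gamma$ is real with $\gamma_{k,\bar i}=\gamma_{k,i}$. Then $g_k(\bar z)=\overline{g_k(z)}$, the map $\sigma:z\mapsto\bar z$ acts on $\Sigma$, and $g\circ\sigma=\bar g$. Writing $\bar\nu=\sigma(\nu)$, the tuple $\tilde\phi_\nu(v)=\overline{\phi_{\bar\nu}(\bar v)}$ solves the same fixed-point equation as $\phi$, so by uniqueness $\tilde\phi=\phi$. This says $\sigma^*\eta=\bar\eta$.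

**Normalization.** We impose, with $x$ a real variable near $x^0$,
$$\sum_i\gamma_{1,i}=\sum_i\gamma_{2,i}=1,\ \ \gamma_{3,1}=x;\qquad \sum_i\alpha_{1,i}=\sum_i\alpha_{2,i}=\sum_i\beta_{1,i}=1,\ \ \alpha_{3,1}=\beta_{3,1}=x.\tag{12}$$
The sum of the $\beta_{2,i}$ is left free. At $\infty_k$ we have $\eta=\Lambda_k\frac{dz}z+O(z^{-2})dz$ with $\Lambda_k=f_{k-1}-f_k$, that is
$$(\Lambda_1,\dots,\Lambda_4)=(-1,\,0,\,1-x,\,x).$$
So $\eta$ is holomorphic at $\infty_2$. Also $g_2=Dz^{-2}+O(z^{-3})$ with $D=-\sum\alpha_{2,i}a_{2,i}+\sum\beta_{1,i}b_{1,i}$ near $G_1-G_2=\frac{11}{15}\neq0$.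

## 7. Making the zeros of $\eta$ follow the zeros of $g_k$

The form $g^{-1}\eta$ (for $k$ odd) or $g\eta$ (for $k$ even) is $\pm\eta/(tg_k)$ on sphere $k$. So $\eta$ must vanish at the finite zeros of $g_k$. This is true at $s=0$ with $\alpha=\beta=\gamma$, but $\vartheta_k$ destroys it. We use $\alpha,\beta$ to restore it.

Let $N_k$ be the numerator of $g_k$ over the product of all factors $z-a_{k,i}$, $z-b_{k-1,i}$. Under (12), near $X^0$, the expansions at infinity give $\deg N_k=d_k$ with
$$(d_1,d_2,d_3,d_4)=(7-1,\ 10-2,\ 4-1,\ 1-1)=(6,8,3,0)$$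
and leading coefficients near $-1,\frac{11}{15},1-x^0,x^0$. Let $\mathcal C_k$ be a conjugation-invariant union of small circles bounding disjoint discs in $W_k$ around the distinct finite zeros of $g_k|_{X^0}$. For $X$ near $X^0$ all zeros of $N_k$ lie inside $\mathcal C_k$. Put
$$R_{k,j}=\frac1{2\pi i}\oint_{\mathcal C_k}z^j\,\frac\eta{g_k},\qquad 0\le j<d_k,$$
which is real by symmetry.

**Claim.** For $h$ holomorphic in the closed discs bounded by $\mathcal C_k$: $\oint_{\mathcal C_k}z^jh/N_k\,dz=0$ for all $0\le j<d_k$ iff $h/N_k$ is holomorphic there.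

Indeed, by Hermite interpolation $h=u+N_kh_1$ in these discs, with $u$ a polynomial of degree $<d_k$ and $h_1$ holomorphic. The integrals are those of $z^ju/N_k$. As $\mathcal C_k$ surrounds all poles of $u/N_k$, they are $2\pi i$ times the coefficients of $z^{-1-j}$ in the expansion of $u/N_k$ at $\infty$. If they vanish for all $j<d_k$, then $u/N_k=O(z^{-d_k-1})$, which forces $u=0$, since a nonzero $u$ gives growth $z^{\deg u-d_k}$. The converse is Cauchy's theorem.

Since the denominator of $g_k$ has no zeros inside $\mathcal C_k$, the claim shows: $R_{k,j}=0$ for all $j<d_k$ iff $\eta/g_k$ is holomorphic inside $\mathcal C_k$.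

**Lemma 2.** For symmetric $(a,b,\gamma)$ with (12), $x$, $s$ near the central value there are unique symmetric $(\alpha,\beta)$ near the central value with (12) and all $R_{k,j}=0$. They depend real-analytically on $(a,b,\gamma,x,s)$, and $\alpha=\beta=\gamma$ when $s=0$.

*Proof.* A symmetric tuple indexed by $I_k$ has $n_k$ real degrees of freedom. Given (12), the coefficients $(\alpha_k,\beta_{k-1})$ of $g_k$ have $7-1=6$; $(3-1)+(7-1)=8$; $0+3=3$; $0$ degrees of freedom for $k=1,2,3,4$. These are the numbers $d_k$. At $s=0$, $X=X^0$ we have $\eta=\eta_k^0=g_kdz$, and $\eta$ at $s=0$ does not depend on $(\alpha,\beta)$. So a variation of $(\alpha,\beta)$ gives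
$$\delta R_{k,j}=-\frac1{2\pi i}\oint_{\mathcal C_k}z^j\frac{\Delta_k}{g_k}\,dz,\qquad \Delta_k=-\sum_i\frac{\delta\alpha_{k,i}}{z-a_{k,i}}+\sum_i\frac{\delta\beta_{k-1,i}}{z-b_{k-1,i}} .$$
By the claim, this vanishes for all $j$ iff $N_k$ divides the numerator of $\Delta_k$ (over the same denominator as $g_k$).

* $k=1$: $\sum\delta\alpha_{1,i}=0$, so the numerator has degree $\le5<6$; hence $\Delta_1=0$.
* $k=2$: $\sum\delta\alpha_{2,i}=\sum\delta\beta_{1,i}=0$, so the degree is $\le8$ and $\Delta_2=\lambda g_2$. Then $\delta\alpha_{2,i}=\lambda\alpha_{2,i}$, and summing gives $0=\lambda$.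
* $k=3$: the degree is $\le3$, so $\Delta_3=\lambda g_3$. Then $0=\delta\alpha_{3,1}=\lambda x^0$, so $\lambda=0$.

Thus the Jacobian, block diagonal in $k$, is injective between spaces of equal dimension, so invertible. The $R_{k,j}$ are restrictions of holomorphic functions of $(s,X)$, and the analytic implicit function theorem applies. At $s=0$, $\alpha=\beta=\gamma$ satisfies (12) and gives $\eta=g_kdz$, so $R_{k,j}=0$; by uniqueness it is the solution. $\square$

From now on $\alpha,\beta$ denote these functions of $(a,b,\gamma,x,s)$. The remaining unknowns are $a,b,\gamma,x$.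

## 8. Periods

Let $M=\Sigma\setminus\{\infty_1,\dots,\infty_4\}$. The only zeros and poles of $g$ in $M$ are the finite zeros of the $g_k$, and there $\eta/g_k$ is holomorphic. So $\eta,g\eta,g^{-1}\eta$ are holomorphic on $M$. Let $\Psi_t$ be the Weierstrass map of $(g,\eta)$. By Section 2 it is well defined iff for all closed curves $c$ in $M$
$$\mathrm{Re}\oint_c\eta=0,\qquad \oint_cg^{-1}\eta=\overline{\oint_cg\eta}.\tag{13}$$

**Step 1: generators of $H_1(M)$.** Let $A_{k,i}$ be the counterclockwise circle around $a_{k,i}$ in $\hat{\mathbb C}_k$. Because $vw=t^2$, it is homologous to the clockwise circle around $b_{k,i}$ in $\hat{\mathbb C}_{k+1}$. Let $L$ be a large real number. Let $c_{k,i}$ go from $z=L$ in $W_k$, outside the discs bounded by $\mathcal C_k$, to the point $v_{k,i}=q$; then along $v>0$ from $q$ to $t^2/q$, so that $w$ goes from $t^2/q$ to $q$; then in $W_{k+1}$, outside the discs bounded by $\mathcal C_{k+1}$, to $z=L$. The parts in $W_k,W_{k+1}$ are chosen smoothly in $X$. Now $M$ is made of four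 planes with holes, glued along circles in the pattern of a chain with $7,3,1$ parallel edges. The homology of each piece is generated by circles around its holes, and the loops of the chain graph by differences of parallel edges. So $H_1(M)$ is generated by the $A_{k,i}$ and the $c_{k,i}-c_{k,i_0}$. By (11), $\oint_{A_{k,i}}\eta=-2\pi i\gamma_{k,i}$, so the vertical periods on $A_{k,i}$ vanish.

**Step 2: a parameter that absorbs the logarithm.** Heights involve $\log\frac1t$. Let $\varepsilon\in\mathbb R$ be small and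
$$t=t(\varepsilon)=e^{-1/\varepsilon}\ (\varepsilon>0),\qquad t=0\ (\varepsilon\le0).$$
Then $t$ and $t^2\log t$ (equal to $-t^2/\varepsilon$ for $\varepsilon>0$ and $0$ otherwise) are $C^\infty$ functions of $\varepsilon$, and $\log\frac1t=\frac1\varepsilon$.

**Step 3: vertical condition on $c_{k,i}-c_{k,i_0}$.** By (11) the neck contributes to $\mathrm{Re}\int_{c_{k,i}}\eta$
$$2\gamma_{k,i}\log\frac qt+\mathrm{Re}\int_q^{t^2/q}\phi_a\,dv+\mathrm{Re}\int_{t^2/q}^q\phi_b\,dw .$$
The integrals are smooth in the parameters and $t$, because primitives of $\phi_a,\phi_b$ are holomorphic in all variables including the endpoint; the parts in $W_k,W_{k+1}$ are smooth by Lemma 1. So $\mathrm{Re}\int_{c_{k,i}}\eta=2\gamma_{k,i}\log\frac1t+\hat V_{k,i}$ with $\hat V_{k,i}$ smooth in the parameters and $t$. Moreover $\hat V_{k,\bar i}=\hat V_{k,i}$: for $t>0$, $\sigma^*\eta=\bar\eta$ gives $\mathrm{Re}\int_{\sigma c_{k,i}}\eta=\mathrm{Re}\int_{c_{k,i}}\eta$, and $\sigma c_{k,i}$ differs from $c_{k,\bar i}$ by $A$-cycles, which have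 zero real period; for $t=0$ use continuity. For $\varepsilon>0$ the vertical condition, multiplied by $\varepsilon/2$, is
$$\gamma_{k,i}-\gamma_{k,i_0}+\tfrac\varepsilon2\big(\hat V_{k,i}-\hat V_{k,i_0}\big)=0.\tag{14}$$

**Step 4: horizontal condition on $c_{k,i}-c_{k,i_0}$.** Put
$$Y(c)=\int_ctg^{-1}\eta-\overline{\int_ctg\eta},\qquad Y_{k,i}=\tfrac12\big(Y(c_{k,i})+Y(\sigma c_{k,\bar i})\big).$$
By symmetry $Y(\sigma c)=\overline{Y(c)}$, so $Y_{k,\bar i}=\overline{Y_{k,i}}$. The pairs $(tg^{-1}\eta,\ tg\eta)$ along $c_{k,i}$ follow from (10):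

| | on sphere $k$ | on the neck | on sphere $k+1$ |
|---|---|---|---|
| $k$ odd | $(g_k^{-1}\eta,\ t^2g_k\eta)$ | $(-v\eta,\ -w\eta)$ | $(-t^2g_{k+1}\eta,\ -g_{k+1}^{-1}\eta)$ |
| $k$ even | $(-t^2g_k\eta,\ -g_k^{-1}\eta)$ | $(w\eta,\ v\eta)$ | $(g_{k+1}^{-1}\eta,\ t^2g_{k+1}\eta)$ |

On the neck, (11) and $v=t^2/w$ give $v\eta=-\gamma\,dv+v\phi_a(v)\,dv+t^2\phi_b(w)\frac{dw}w$, and
$$\int_{t^2/q}^qt^2\phi_b(w)\frac{dw}w=2t^2\phi_b(0)\log\frac qt+t^2\int_{t^2/q}^q\frac{\phi_b(w)-\phi_b(0)}w\,dw .$$
Similarly $w\eta=\gamma\,dw+w\phi_b(w)\,dw+t^2\phi_a(v)\frac{dv}v$. Hence $Y_{k,i}$ is a smooth function of the parameters and $t$, plus $t^2\log t$ times such a function. So it is $C^1$ in (parameters, $\varepsilon$).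

At $t=0$, Lemma 2 gives $\alpha=\beta=\gamma$ and $\eta=g_kdz$. So $g_k^{-1}\eta=dz$ on $W_k$, and $-v\eta=dz$ near $a_{k,i}$, $w\eta=dz$ near $b_{k,i}$. For $k$ odd the first integral runs from $L$ to $a_{k,i}$ and the second is $-(L-b_{k,i})$, so $Y=(a_{k,i}-L)-\overline{(-(L-b_{k,i}))}$. For $k$ even, $Y=(L-b_{k,i})-\overline{(-(a_{k,i}-L))}$. Thus
$$Y_{k,i}=a_{k,i}-\overline{b_{k,i}}\ (k\text{ odd}),\qquad Y_{k,i}=\overline{a_{k,i}}-b_{k,i}\ (k\text{ even}),\qquad t=0.\tag{15}$$
We impose $b_{k,i_0}=\overline{a_{k,i_0}}$ and require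
$$Y_{k,i}=Y_{k,i_0}\qquad(i\ne i_0).\tag{16}$$
If the horizontal $A$-periods vanish, $Y(c)$ depends only on the neck used by $c$, so $Y(c_{k,i})=Y(\sigma c_{k,\bar i})=Y_{k,i}$. Then (16) is exactly the horizontal condition for $c_{k,i}-c_{k,i_0}$.

**Step 5: solve (14) and (16) for $\gamma$ and $b$.** At $\varepsilon=0$, (14) reads $\gamma_{k,i}=\gamma_{k,i_0}$, which with (12) determines $\gamma$; and (16) reads $b_{k,i}=\overline{a_{k,i}}$ by (15). These are nondegenerate linear systems. The real counts agree: in layer $k$ the real symmetric $\gamma$ with prescribed sum has one unknown for each orbit of $i\mapsto\bar i$ other than $\{i_0\}$, and (14) has one equation for each such orbit; the symmetric $b_{k,i}$, $i\ne i_0$, have $n_k-1$ real degrees of freedom, as does (16), because $Y_{k,\bar i}=\overline{Y_{k,i}}$. So $(\gamma,b)$ become $C^1$ functions of $(a,x,\varepsilon)$ near $(a^0,x^0,0)$. At $\varepsilon=0$, $\gamma_{k,i}=c_k=f_k/n_k$ and $b=\bar a$.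

**Step 6: the horizontal $A$-periods are the forces.** Let
$$\mathcal H_{k,i}=t^{-1}\Big(\oint_{A_{k,i}}g^{-1}\eta-\overline{\oint_{A_{k,i}}g\eta}\Big).$$
Let $C_a,C_b$ be the counterclockwise circles $|v|=q$ around $a_{k,i}\in\hat{\mathbb C}_k$ and $|w|=q$ around $b_{k,i}\in\hat{\mathbb C}_{k+1}$, so $A_{k,i}\sim C_a\sim-C_b$. Evaluate each integral on the side where the form carries the factor $t$. By the table,
$$\mathcal H_{k,i}=\oint_{C_b}g_{k+1}\eta-\overline{\oint_{C_a}g_k\eta}\ (k\text{ odd}),\qquad \mathcal H_{k,i}=-\oint_{C_a}g_k\eta+\overline{\oint_{C_b}g_{k+1}\eta}\ (k\text{ even}).\tag{17}$$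
The right sides are $C^1$ functions of $(a,x,\varepsilon)$, also for $\varepsilon\le0$, and we take them as the definition there. At $\varepsilon=0$, $\eta=g_kdz$. Near $a_{k,i}$, $g_k=-\frac{c_k}{z-a_{k,i}}+\psi$ with $\psi$ holomorphic, so $\mathrm{Res}\,g_k^2=-2c_k\psi(a_{k,i})$; the same at $b_{k,i}$ with the sign reversed. Therefore
$$\mathrm{Res}_{a_{k,i}}g_k^2=2c_k\Big(\sum_{j\ne i}\frac{c_k}{a_{k,i}-a_{k,j}}-\sum_j\frac{c_{k-1}}{a_{k,i}-b_{k-1,j}}\Big),$$
$$\mathrm{Res}_{b_{k,i}}g_{k+1}^2=2c_k\Big(\sum_{j\ne i}\frac{c_k}{b_{k,i}-b_{k,j}}-\sum_j\frac{c_{k+1}}{b_{k,i}-a_{k+1,j}}\Big).$$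
Let now $p_{k,i}$ denote the variable point $a_{k,i}$ ($k$ odd) or $\overline{a_{k,i}}$ ($k$ even). With $b=\bar a$: for $k$ odd, $a_k=p_k$ and $b_{k-1}=p_{k-1}$, while $b_k=\overline{p_k}$ and $a_{k+1}=\overline{p_{k+1}}$. So $\mathrm{Res}_b+\overline{\mathrm{Res}_a}=2\,\overline{F_{k,i}(p;x)}$ and $\mathcal H_{k,i}=2\pi i(\mathrm{Res}_b+\overline{\mathrm{Res}_a})=4\pi i\,\overline{F_{k,i}}$. For $k$ even all conjugations are interchanged and $\mathcal H_{k,i}=-2\pi i(\mathrm{Res}_a+\overline{\mathrm{Res}_b})=-4\pi i\,\overline{F_{k,i}}$. Put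
$$h_{k,i}=\frac{(-1)^k\,\overline{\mathcal H_{k,i}}}{4\pi i},\qquad\text{so that}\qquad h_{k,i}=F_{k,i}(p;x)\ \text{ at }\varepsilon=0 .$$
Since $\sigma$ reverses the orientation of circles, $\mathcal H_{k,\bar i}=-\overline{\mathcal H_{k,i}}$, hence $h_{k,\bar i}=\overline{h_{k,i}}$.

**Step 7: an exact linear relation.** The forces satisfy $\sum F=0$, so $h$ cannot be solved by a naive count. The same relation holds exactly for $t>0$. Let $u_k=\sum_i\oint_{A_{k,i}}g\eta$, $w_k=\sum_i\oint_{A_{k,i}}g^{-1}\eta$, and $u_0=w_0=u_4=w_4=0$. On a sphere with $k$ odd, $g\eta=tg_k\eta$ is holomorphic off the nodes, also at $\infty_k$ where $g_k=O(z^{-1})$ and $\eta=O(z^{-1})dz$. By Cauchy, $u_k-u_{k-1}=0$. On a sphere with $k$ even, the same applies to $g^{-1}\eta=-tg_k\eta$, so $w_k=w_{k-1}$. Hence $u_1=0$, $w_2=w_1$, $u_3=u_2$, $w_3=w_4=0$. With $\Pi_k=w_k-\overline{u_k}=t\sum_i\mathcal H_{k,i}$,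
$$\Pi_1-\Pi_2+\Pi_3=w_1-(w_1-\overline{u_2})-\overline{u_2}=0,\qquad\text{i.e.}\qquad \sum_{k,i}h_{k,i}=0\ \text{ for }t>0.\tag{18}$$

**Step 8: solve $h=0$.** Let $\mathcal E=\{h\in\mathbb C^{11}:h_{k,\bar i}=\overline{h_{k,i}}\}$, of real dimension $11$. For $h\in\mathcal E$ the sum $\sum h$ is real. Let $\mathcal E_0=\{h\in\mathcal E:\sum h=0\}$, of dimension $10$, and let $\pi_0:\mathcal E\to\mathcal E_0$ subtract the mean. The unknowns are the symmetric $p$ with $p_{3,1}=1$ and $\sum_ip_{2,i}=0$ ($7+2=9$ real dimensions) and $x\in\mathbb R$: ten in all. At the configuration of Proposition 1, $x=x^0$, $\varepsilon=0$, we have $\pi_0h=F=0$. Let $(\delta p,\delta x)$ be in the kernel of the differential of $\pi_0h$ there with respect to $(p,x)$. As $\sum F\equiv0$, this says $dF(\delta p,\delta x)=0$. Differentiating the first identity of (5) at a zero of $F$ gives $\sum p\,dF=-\delta x$, so $\delta x=0$. Then $\delta p\in\ker\partial F/\partial p$, so $\delta p=\tau(1)+\lambda(p_{k,i})$ by Proposition 1. The normalization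 of layer 2 gives $\tau=0$, and $\delta p_{3,1}=0$ gives $\lambda=0$. So the differential is invertible, and the implicit function theorem yields $(a,x)$ as $C^1$ functions of $\varepsilon$ with $\pi_0h=0$. For $\varepsilon>0$, $h$ is then a constant vector, and (18) gives $h=0$.

So all conditions (13) hold on generators: for all small $t>0$ the period problem is solved, with $X=X(t)\to X^0$ and $x=x_t\to\frac{11}{21}$ as $t\to0$.

## 9. Seventeen zeros and the four ends

Fix small $t>0$.

**Regularity.** The poles of $\eta$ are exactly the simple poles $\infty_1,\infty_3,\infty_4$, with coefficients $-1,1-x,x\ne0$. As the genus is $8$, $\eta$ has $14+3=17$ zeros. By Lemma 2 it vanishes at the finite zeros of the $g_k$ to at least their multiplicity, and these total $6+8+3+0=17$. So these are all the zeros of $\eta$, with equal multiplicities; in particular $\eta(\infty_2)\ne0$. Since $g$ has no other zeros or poles in $M$, the metric $\frac12(|g|+|g|^{-1})|\eta|$ is regular, and $\Psi_t$ is a minimal immersion with Gauss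 map $g$.

**Ends.** Let $\zeta=1/z$. At $\infty_1,\infty_3,\infty_4$, $g$ has a simple zero or pole (the $1/z$-coefficients of $g_1,g_3,g_4$ are near $-1,1-x^0,x^0$) and $\eta$ has a simple pole. At $\infty_2$, $g=-1/(tg_2)$ has a pole of order exactly $2$, since $D\neq0$, and $\eta$ is holomorphic and nonzero. In all cases the metric is asymptotic to a constant times $|d\zeta|/|\zeta|^2$. So the surface is complete. It has finite total curvature because $g$ is meromorphic on the compact $\Sigma$, it is nonplanar because $g$ is nonconstant, and it is connected. At $\infty_k$ we have $x_3=\Lambda_k\log|z|+\mathrm{const}+O(|z|^{-1})$, and $|x_1+ix_2|$ is asymptotic to a constant times $|z|$ (Section 10, Step 1). So the logarithmic growths are $\Lambda_k=-1,0,1-x,x$, and $\infty_2$ is a flat end of order exactly two. It remains to prove embeddedness.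

## 10. Each quarter of the surface is a graph

In this section and the next, $C$ denotes constants independent of $t$, and $o(1)$ refers to $t\to0$. Let $\Omega_k\subset M$ be the part of the $k$-th sphere with $|v_\nu|\ge t$ at each node-end. By the maximum principle (Section 5) $|tg_k|\le1$ on $\Omega_k$, with equality exactly on the waists $|v_\nu|=t$. Moreover $M=\bigcup\Omega_k$, $\Omega_k\cap\Omega_{k+1}$ consists of the waists $|v_{k,i}|=|w_{k,i}|=t$, and $\Omega_k\cap\Omega_l=\emptyset$ for $|k-l|\ge2$.

At a node, (11) and $dw=-w\,dv/v$ give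
$$\eta=-H\frac{dv}v=H\frac{dw}w,\qquad H=\gamma-v\phi_a(v)+w\phi_b(w),\qquad |H-\gamma|\le C\Big(|v|+\frac{t^2}{|v|}\Big)\ \text{ for }t\le|v|\le r,\tag{19}$$
and symmetrically in $w$. Fix $r_1\le r$ such that for small $t$, $|H-c_k|\le c_k/2$ in all collars $t\le|v_\nu|\le r_1$ of nodes of layer $k$ (with $c_3=x^0$). For $0<\rho\le r_1$ let $U_k^\rho$ be the part of $\hat{\mathbb C}_k$ outside the discs $|v_\nu|<\rho$.

**Step 1: a horizontal coordinate close to $z$.** Let $\xi=\xi_k=2t(x_1-ix_2)$ on $\Omega_k$ for $k$ odd and $\xi_k=2t(x_1+ix_2)$ for $k$ even. From the formula for $x_1-ix_2$ and (10), in both cases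
$$d\xi=g_k^{-1}\eta-\overline{t^2g_k\eta}=\chi\,dz-\overline{t^2g_k^2\,\chi\,dz},\qquad \chi=\frac{\eta}{g_k\,dz}.\tag{20}$$
By Section 9, $\chi$ is holomorphic and zero-free on $\Omega_k\cup\{\infty_k\}$: the zeros of $\eta$ and $g_k$ match at finite points, and at $\infty_k$ both $\eta/dz$ and $g_k$ vanish to the same order. On $|v_\nu|=\rho$ ($\rho$ fixed), Lemma 1 gives $\eta\to g_k|_{X^0}dz$ uniformly, and $|g_k|=1/\rho$, so $\chi\to1$ uniformly on $\partial U_k^\rho$. The maximum principle for $\chi-1$ gives $\chi\to1$ uniformly on $U_k^\rho\cup\{\infty_k\}$. The Jacobian of $\xi$ is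
$$|\chi|^2\big(1-|tg_k|^4\big)>0\quad\text{in the interior of }\Omega_k .$$
Near $\infty_k$, $g_k^2\chi=O(z^{-2})$. Since $\xi$ is single-valued, $\chi$ has no $1/z$ term. Hence for fixed $t$, $\xi=\chi(\infty)z+O(1)$.

**Step 2: waists are convex curves.** Near a node-end $g_k=\mp1/v_\nu$, so $\chi\,dz=g_k^{-1}\eta=H\,dv_\nu$ and $t^2g_k\eta=t^2H\,dv_\nu/v_\nu^2$ for both types of node-end. On the waist $v_\nu=te^{i\vartheta}$, (20) becomes
$$d\xi=itHe^{i\vartheta}d\vartheta-\overline{itHe^{-i\vartheta}d\vartheta}=2it\,\mathrm{Re}(H)\,e^{i\vartheta}d\vartheta.\tag{21}$$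
Here $\mathrm{Re}\,H>0$. The image $\Gamma_\nu$ is thus a closed curve of length $O(t)$ whose tangent angle increases strictly by $2\pi$. It is a strictly convex Jordan curve: for fixed $\vartheta_1$ the function $\vartheta\mapsto\langle\xi(\vartheta),e^{i\vartheta_1}\rangle$ has derivative $-2t\,\mathrm{Re}(H)\sin(\vartheta-\vartheta_1)$, so it has its strict maximum at $\vartheta_1$ only. Hence $\xi(\vartheta)\neq\xi(\vartheta_1)$ for $\vartheta\ne\vartheta_1$, and the curve lies strictly on one side of each tangent line. For $y$ inside, $\langle\xi(\vartheta)-y,e^{i\vartheta}\rangle>0$, so $\arg(\xi-y)$ increases with $\vartheta$; the curve is traversed once counterclockwise, with winding number $1$ about $y$.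

**Step 3: where things are.** Put $\kappa_k=\xi_k(L)-L$. On $U_k^\rho$, (20) gives $|d\xi-dz|\le(o(1)+C_\rho t^2)|dz|$, and every point is joined to $L$ in $U_k^\rho$ by a path of length $\le C_\rho(1+|z|)$. So
$$|\xi-z-\kappa_k|\le o(1)(1+|z|)\quad\text{on }U_k^\rho,\ \rho\text{ fixed}.\tag{22}$$
On a collar $t\le|v_\nu|\le\rho$ integrate $|d\xi|\le C(1+t^2|v_\nu|^{-2})|dv_\nu|$ radially from $|v_\nu|=\rho$. Since $\int_t^\rho t^2\tau^{-2}d\tau\le t$, the collar is mapped into the disc of radius $C\rho+o(1)$ about $e_\nu+\kappa_k$, where $e_\nu$ is the node-end at $X^0$ and $C$ does not depend on $\rho$. As $\rho$ is arbitrary, waists lie at $e_\nu+\kappa_k+o(1)$. On common waists $\xi_{k+1}=\overline{\xi_k}$, and $b^0=\overline{a^0}$, so $\kappa_{k+1}=\overline{\kappa_k}+o(1)$. By a translation we take $\kappa_1=0$; then all $\kappa_k=o(1)$.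

**Step 4: $\xi$ is injective on $\Omega_k$.** For small $t$ the curves $\Gamma_\nu$ on sphere $k$ bound disjoint convex discs, since the $e_\nu$ are distinct and the lengths are $O(t)$. By Step 1, $\xi$ is an orientation-preserving local diffeomorphism in $\mathrm{int}\,\Omega_k$ and has winding number $1$ on large circles. For $y\notin\bigcup\Gamma_\nu$, the argument principle on $\Omega_k\cap\{|z|\le R\}$, $R$ large, says that the number of preimages of $y$ in $\mathrm{int}\,\Omega_k$ is
$$1-\sum_\nu\mathrm{wind}(\Gamma_\nu,y),$$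
which is $1$ outside all the discs and $0$ inside one. An interior point mapped into some $\Gamma_\nu$ would, by openness, produce preimages of points inside $\Gamma_\nu$, which is impossible. Each waist is mapped injectively, and different waists have disjoint images. So $\xi$ is injective on $\Omega_k$, and in particular $\Psi_t$ is injective on $\Omega_k$.

## 11. The four graphs do not meet, except along waists

**Step 1: heights.** Let $\ell_k=x_3(z=L)$ on sphere $k$. By Lemma 1, uniformly in $t$, $\eta=\Lambda_k\,dz/z+O(z^{-2})dz$ near $\infty$ and $\eta=O(1)dz$ on bounded parts of $U_k^{r_1}$. So $x_3=\ell_k+\Lambda_k\log^+|z|+O(1)$ on $U_k^{r_1}$. In collars integrate $dx_3=-\mathrm{Re}(H\,dv/v)$ radially, using (19) and $\int_t^{r_1}(\tau+t^2/\tau)\frac{d\tau}\tau=O(1)$: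
$$x_3=\ell_k+\gamma_{k,i}\log\frac1{|v|}+O(1)\ \text{ at }a_{k,i},\qquad x_3=\ell_k-\gamma_{k-1,i}\log\frac1{|w|}+O(1)\ \text{ at }b_{k-1,i}.\tag{23}$$
Equating the two at a waist, $\ell_{k+1}-\ell_k=2\gamma_{k,i}\log\frac1t+O(1)\to+\infty$. Put $m_k=\frac12(\ell_k+\ell_{k+1})$. Then $m_k-\ell_k$, $\ell_{k+1}-m_k$ and $m_{k+1}-m_k$ tend to $+\infty$.

Let $\Xi=2t(x_1-ix_2)$, so $|\Xi|=|\xi|$. By Step 3 of Section 10, $\log^+|\Xi|=\log^+|z|+O(1)$ on $\Omega_k$. In a collar at $a_{k,i}$ the height is at most $\ell_k+\gamma_{k,i}\log\frac1t+O(1)=m_k+O(1)$, in a collar at $b_{k-1,i}$ it is at most $\ell_k+O(1)$, and similarly from below. Hence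
$$x_3\le m_k+C+\Lambda_k\log^+|\Xi|\ \text{ on }\Omega_k\ (k\le3),\qquad x_3\ge m_{k-1}-C+\Lambda_k\log^+|\Xi|\ \text{ on }\Omega_k\ (k\ge2).\tag{24}$$
For small $t$, $\Lambda_1<\Lambda_2<\Lambda_3<\Lambda_4$, because $(\Lambda_k)\to(-1,0,\frac{10}{21},\frac{11}{21})$. This is where $x^0>\frac12$ is used.

**Step 2: $\Omega_k$ and $\Omega_l$ with $l\ge k+2$ have disjoint images.** A common point would satisfy, by (24), $m_{l-1}-C+\Lambda_l\log^+|\Xi|\le m_k+C+\Lambda_k\log^+|\Xi|$. This is impossible for small $t$, as $\Lambda_l>\Lambda_k$ and $m_{l-1}-m_k\to\infty$.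

**Step 3: adjacent pieces can only meet inside one neck.** Suppose $\Psi_t(u)=\Psi_t(u')$ with $u\in\Omega_k$, $u'\in\Omega_{k+1}$. Fix a small $\rho\le r_1$. If $u$ is in no collar $|v_{k,i}|<\rho$, then $x_3(u)\le\ell_k+C_\rho+\Lambda_k\log^+|\Xi|$, while $x_3(u')\ge m_k-C+\Lambda_{k+1}\log^+|\Xi|$; impossible for small $t$. So $|v_{k,i}(u)|<\rho$ for some $i$. Symmetrically, if $u'$ were in no collar $|w_{k,j}|<\rho$, then $x_3(u')\ge\ell_{k+1}-C_\rho+\Lambda_{k+1}\log^+|\Xi|$ while $x_3(u)\le m_k+C+\Lambda_k\log^+|\Xi|$; impossible. So $|w_{k,j}(u')|<\rho$ for some $j$. By the collar estimate, $\xi_k(u)$ is within $C\rho+o(1)$ of $a^0_{k,i}$ and $\xi_{k+1}(u')$ within $C\rho+o(1)$ of $b^0_{k,j}$. For $k$ odd, $\Xi=\xi_k=\overline{\xi_{k+1}}$ with $a^0_{k,i}=p_{k,i}$ and $\overline{b^0_{k,j}}=p_{k,j}$; for $k$ even, $\Xi=\overline{\xi_k}=\xi_{k+1}$ with $\overline{a^0_{k,i}}=p_{k,i}$ and $b^0_{k,j}=p_{k,j}$ (the points of Proposition 1). So the common value $\Xi$ is within $C\rho+o(1)$ of both $p_{k,i}$ and $p_{k,j}$,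 and $i=j$ if $\rho$ was chosen small.

**Step 4: both points are near the waist.** Let $\zeta=v_{k,i}/t$ on this neck, and let $x^*$ be the height at $\zeta=1$. On $|\zeta|=1$, (19) gives $|H-\gamma|\le Ct$ with $\gamma$ real, so $|x_3-x^*|\le\int|\mathrm{Im}\,H|\,d\vartheta\le Ct$. Integrating $dx_3=-\mathrm{Re}(H\,d\zeta/\zeta)$ radially with $\mathrm{Re}\,H\ge c_k/2$,
$$x_3(u)\le x^*+Ct-\frac{c_k}2\log|\zeta(u)|,\qquad x_3(u')\ge x^*-Ct+\frac{c_k}2\log\frac1{|\zeta(u')|}.$$
As $|\zeta(u)|\ge1\ge|\zeta(u')|$, equality of heights forces both points into the annulus $\mathcal A=\{\frac12\le|\zeta|\le2\}$ for small $t$.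

**Step 5: the neck is almost a catenoid.** On the whole neck, by the table of Section 8 and $\eta=-H\,d\zeta/\zeta$, the function $\xi=2t(x_1\mp ix_2)$ ($k$ odd/even) satisfies
$$d\xi=t\big(H\,d\zeta-\overline{H\zeta^{-2}d\zeta}\big),\qquad dx_3=-\mathrm{Re}(H\,d\zeta/\zeta).$$
On $\mathcal A$, $H\to c_k$ uniformly. So the maps $\Phi_t=(\xi/t,x_3)$, after a translation, converge in $C^1(\mathcal A)$ to
$$\Phi=\big(c_k(\zeta+1/\bar\zeta),\ -c_k\log|\zeta|\big),$$
the catenoid of Section 2 up to scale. $\Phi$ is injective: the height determines $|\zeta|$, and then $\zeta(1+|\zeta|^{-2})$ determines $\zeta$. It is an immersion: the horizontal part has Jacobian $c_k^2(1-|\zeta|^{-4})$, nonzero off $|\zeta|=1$, and at $|\zeta|=1$, with $d\zeta=\zeta(d\tau+i\,d\vartheta)$, the differential is $(2ic_k\zeta\,d\vartheta,\,-c_kd\tau)$. By compactness $|\Phi(\zeta)-\Phi(\zeta')|\ge c\,d(\zeta,\zeta')$ with $c>0$, where $d$ is the path distance in $\mathcal A$: near the diagonal because $\Phi$ is an immersion, away from it because $\Phi$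 is injective. The translated difference $\Phi_t-\Phi$ is Lipschitz for $d$ with constant $o(1)$. Hence $\Phi_t$ is injective on $\mathcal A$ for small $t$, and $u=u'$.

So $\Psi_t$ is injective. At each end $|x_1+ix_2|\to\infty$, so $\Psi_t$ is proper, hence an embedding; let $M_t$ be its image. The ends are ordered by height as $\infty_1,\dots,\infty_4$, because $\Lambda_1<\dots<\Lambda_4$. All that remains of the Theorem is the statement on similarity classes.

## 12. The dipole of the flat end separates similarity classes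

At the flat end write $x_3=\beta+d\cdot(x_1,x_2)/r^2+O(r^{-2})$ with $d\in\mathbb R^2$. To compute $d$, recall that at $\infty_2$ we have $\eta=\chi g_2\,dz=(\chi(\infty)Dz^{-2}+O(z^{-3}))dz$ and $\xi=\chi(\infty)z+O(1)$, with $|\xi|=2tr$. So $x_3=\beta-\mathrm{Re}(\chi(\infty)D/z)+O(|z|^{-2})$ and $1/z=\chi(\infty)/\xi+O(|\xi|^{-2})$, hence
$$x_3=\beta-\mathrm{Re}\frac{\chi(\infty)^2D}{\xi}+O(|\xi|^{-2}).$$
Since $\xi=2t(x_1+ix_2)$ on this sphere, $1/\xi=(x_1-ix_2)/(2tr^2)$. So the expansion has the announced form with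
$$|d|=\frac{|\chi(\infty)^2D|}{2t}.$$

A similarity between two of our surfaces carries ends to ends and flat end to flat end, so its orthogonal part preserves the vertical axis; that part changes neither $|d|$ nor the absolute values of the growths. Translations do not change $d$, because they change the expansion only in $\beta$ and in $O(r^{-2})$. A homothety of ratio $\lambda$ multiplies $d$ by $\lambda^2$ and the growths $\alpha_k$ by $\lambda$. So $|d|/\max_k|\alpha_k|^2$ is a similarity invariant. Here $\max_k|\alpha_k|=1$ (bottom end). As $t\to0$, $\chi(\infty)\to1$ and $D\to\frac{11}{15}$, so $|d|\to\infty$. The invariant is finite for each $t$ and unbounded along the family, so infinitely many similarity classes occur. This proves the Theorem. $\blacksquare$
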